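\title{An orthomodular lattice that embeds in no complete orthomodular lattice}

\begin{abstract}
We show that not every orthomodular lattice can be embedded into a complete orthomodular lattice. The counterexample is a modular ortholattice on three generators, built from the subspace lattices of the spaces $\mathbb R^{2N}$, and it does not even embed into a $\sigma$-complete orthomodular lattice. The obstruction is an increasing sequence whose terms commute alternately with two fixed elements: a join of the sequence would commute with both, and the resulting distributive law contradicts a relation that holds in the lattice. The class of orthomodular lattices that embed into complete ones turns out not to be first-order axiomatizable. For a variety of modular ortholattices, all members embed into complete orthomodular lattices exactly when the subdirectly irreducible members have bounded height.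
\end{abstract}

\section{The completion problem}\label{sec:intro}

An \emph{ortholattice} is a bounded lattice with an order-reversing involution $x\mapsto x'$ such that $x\wedge x'=0$ and $x\vee x'=1$. The De Morgan laws $(x\vee y)'=x'\wedge y'$ and $(x\wedge y)'=x'\vee y'$ follow. We write $a\perp b$, and call $a,b$ \emph{orthogonal}, if $a\le b'$. An \emph{orthomodular lattice} (OML) is an ortholattice satisfying
\begin{equation}\label{eq:om}
x\le y\quad\Longrightarrow\quad y=x\vee(y\wedge x').
\end{equation}
A \emph{modular ortholattice} (MOL) is an ortholattice satisfying the modular law: $a\le c$ implies $a\vee(b\wedge c)=(a\vee b)\wedge c$. Taking $(a,b,c)=(x,x',y)$ gives \eqref{eq:om}, so every MOL is an OML. Boolean algebras, that is, distributive ortholattices, are MOLs. So is the lattice $\mathcal L(\mathbb R^m)$ of linear subspaces of $\mathbb R^m$, with intersection, sum and orthogonal complement. The closed subspaces of a Hilbert space form an OML; there \eqref{eq:om} is the decomposition $y=x\oplus(y\cap x^\perp)$.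

An OML is \emph{complete} if every subset has a join (equivalently, every subset has a meet), and \emph{$\sigma$-complete} if every countable subset has a join. A \emph{homomorphism} preserves finite meets and joins, $0$, $1$ and orthocomplementation; an \emph{embedding} is an injective homomorphism. The following question is posed in \cite{thesis}.

\begin{quote}
\emph{Can every OML be embedded into a complete OML?}
\end{quote}

Three neighboring cases suggest the answer yes. First, every ortholattice $L$ embeds into a complete ortholattice. For $A\subseteq L$ put $A^\perp=\{b: b\perp a\text{ for all }a\in A\}$. The sets of the form $B^\perp$ are closed under arbitrary intersections, $A\mapsto A^\perp$ is an order-reversing involution on them with $A\cap A^\perp=\{0\}$, and $a\mapsto\{a'\}^\perp=\{b:b\le a\}$ is injective and preserves meets and orthocomplements. So the only issue is to keep \eqref{eq:om}. Second, every Boolean algebra embeds into a complete Boolean algebra; we recover this after Theorem~\ref{thm:C}. Third, call $a,b$ \emph{perspective}, written $a\sim b$, if they have a common complement $d$, that is,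 $a\wedge d=b\wedge d=0$ and $a\vee d=b\vee d=1$. A complete MOL cannot contain an infinite pairwise perspective orthogonal set (Amemiya--Halperin), so the MOL of finite or cofinite dimensional subspaces of an infinite dimensional Hilbert space embeds into no complete MOL. But this lattice, which consists of the finite dimensional subspaces and their orthogonal complements, lies inside the complete OML of all closed subspaces, and the obstacle vanishes once the target need only be orthomodular. Moreover, an embedding is free to destroy all infinite joins. A negative answer must therefore extract a contradiction in an unknown OML $M$ from finitary relations alone, together with the bare existence of joins in $M$. We show that a single countable join is enough for this.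

We recall some terms from universal algebra. A \emph{variety} is a class of algebras defined by identities; it is closed under products, subalgebras and homomorphic images. OMLs form a variety, since \eqref{eq:om} is equivalent to the identity $x\vee y=x\vee((x\vee y)\wedge x')$, and so do MOLs, since modularity is the identity $(a\wedge c)\vee(b\wedge c)=((a\wedge c)\vee b)\wedge c$. An algebra is \emph{subdirectly irreducible} if among its congruences other than equality there is a least one, the \emph{monolith}. Birkhoff's theorem states that every algebra embeds into a product of subdirectly irreducible homomorphic images of itself. A lattice has \emph{height $\le n$} if every chain has at most $n+1$ elements. A bounded lattice with no infinite chain is complete: the finite joins from a subset $S$ form a directed set with a maximal, hence greatest, element, and this element is $\bigvee S$. In particular $\mathcal L(\mathbb R^m)$, of height $\le m$, is complete.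

\begin{theorem}\label{thm:A}
There is a MOL $L$ generated by three elements, belonging to the variety generated by $\{\mathcal L(\mathbb R^m):m\ge1\}$, and an increasing sequence $w_1\le w_2\le\cdots$ in $L$ with $w_1\ne0$, such that for every OML $M$ and every homomorphism $f\colon L\to M$ for which $\bigvee_k f(w_k)$ exists in $M$, we have $f(w_1)=0$. In particular $L$ embeds into no $\sigma$-complete OML and no complete OML.
\end{theorem}

So the answer to the question is no. The lattice $L$ is countable, being finitely generated. Three generators are needed: the free OML on two generators has $96$ elements \cite{kalmbach}, so every $2$-generated OML is finite, hence complete.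

\begin{theorem}\label{thm:B}
Let $\mathcal E$ be the class of OMLs that embed into complete OMLs. Then $\mathcal E$ is closed under subalgebras and products, but not under homomorphic images or ultraproducts. Hence $\mathcal E$ is not first-order axiomatizable.
\end{theorem}

\begin{theorem}\label{thm:C}
For a variety $\mathcal V$ of MOLs the following are equivalent:
\begin{enumerate}
\item[(1)] every member of $\mathcal V$ embeds into a complete member of $\mathcal V$;
\item[(2)] every member of $\mathcal V$ embeds into a complete OML;
\item[(3)] every member of $\mathcal V$ embeds into a $\sigma$-complete OML;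
\item[(4)] there is $n<\infty$ such that every subdirectly irreducible member of $\mathcal V$ has height $\le n$.
\end{enumerate}
\end{theorem}

Boolean algebras satisfy (4) with $n=1$. Indeed, if $a\notin\{0,1\}$, then $p\wedge a=q\wedge a$ and $p\wedge a'=q\wedge a'$ define two congruences, neither of them equality, whose intersection is equality because $p=(p\wedge a)\vee(p\wedge a')$; so a subdirectly irreducible Boolean algebra has two elements.

\section{A telescoping sum in $\mathbb R^4$}\label{sec:R4}

Elements $a,x$ of an OML \emph{commute} if $a=(a\wedge x)\vee(a\wedge x')$. Section~\ref{sec:commute} shows that the relation is symmetric and obeys one rule: if $c$ commutes with every $b_i$ and $\bigvee_i b_i$ exists, then $c$ commutes with $\bigvee_i b_i$ and $c\wedge\bigvee_i b_i=\bigvee_i(c\wedge b_i)$. This rule holds in every OML, so it controls joins in any target of an embedding.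

Let $\epsilon_1,\dots,\epsilon_4$ be the standard basis of $\mathbb R^4$, and group the terms of a telescoping sum:
\[
\epsilon_1=\bigl[(\epsilon_1-\epsilon_2)+(\epsilon_3-\epsilon_4)\bigr]+\bigl[(\epsilon_2-\epsilon_3)+\epsilon_4\bigr].
\]
Put $x=\langle\epsilon_1-\epsilon_2,\ \epsilon_3-\epsilon_4\rangle$ and $y=\langle\epsilon_2-\epsilon_3,\ \epsilon_4\rangle$, so that $x'=\langle\epsilon_1+\epsilon_2,\ \epsilon_3+\epsilon_4\rangle$ and $y'=\langle\epsilon_1,\ \epsilon_2+\epsilon_3\rangle$. Let $u$ be the hyperplane of vectors with coordinate sum $0$, and let $w_k=\langle\epsilon_1,\dots,\epsilon_k\rangle$. The sum shows $w_1\le x\vee y$, while $w_1\wedge u=0$. Setting the last $4-k$ coordinates equal to zero gives the intersections with $w_k$: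
\[
\begin{array}{c|cc|cc}
k & w_k\wedge x & w_k\wedge x' & w_k\wedge y & w_k\wedge y'\\ \hline
1 & 0 & 0 & 0 & \langle\epsilon_1\rangle\\
2 & \langle\epsilon_1-\epsilon_2\rangle & \langle\epsilon_1+\epsilon_2\rangle & 0 & \langle\epsilon_1\rangle\\
3 & \langle\epsilon_1-\epsilon_2\rangle & \langle\epsilon_1+\epsilon_2\rangle & \langle\epsilon_2-\epsilon_3\rangle & y'\\
4 & x & x' & y & y'
\end{array}
\]
Counting dimensions, $w_1$ and $w_3$ commute with $y$ but not with $x$, and $w_2$ commutes with $x$ but not with $y$. At each of these steps the meet with the commuting partner lies in $u$, and so does $w_4\wedge x=x$.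

Suppose this pattern went on forever: $w_k$ commutes with $x$ and $w_k\wedge x\le u$ for even $k$, and $w_k$ commutes with $y$ and $w_k\wedge y\le u$ for odd $k$. A join $a=\bigvee_k w_k$ is the join of the even terms and also of the odd terms. By the rule, $a$ commutes with both $x$ and $y$, although no single $w_k$ need do so, and $a\wedge x\le u$, $a\wedge y\le u$. By the rule again, $w_1\le a\wedge(x\vee y)=(a\wedge x)\vee(a\wedge y)\le u$, which is false. So the join could not exist, here or in any larger OML.

In $\mathbb R^4$ the pattern breaks at the fifth step: the only candidate is $w_5=\mathbb R^4$, and $w_5\wedge y=y$ contains the remainder term $\epsilon_4\notin u$. In $\mathbb R^{2N}$ it breaks at step $2N+1$. The counterexample is a limit of the lattices $\mathcal L(\mathbb R^{2N})$ in which the remainder term survives but no $w_k$ reaches it.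

\section{Commuting elements and the obstruction}\label{sec:commute}

Throughout this section we work in an OML. Applying \eqref{eq:om} to $x'\le d'$ and taking orthocomplements gives the dual law
\begin{equation}\label{eq:om1}
d\le x\quad\Longrightarrow\quad x\wedge(x'\vee d)=d .
\end{equation}
The map $b\mapsto x\wedge b$ does not preserve joins (take three distinct lines in $\mathbb R^2$). The remedy is to replace it by
\[
\varphi_x(b)=x\wedge(x'\vee b),
\]
which preserves all joins and agrees with $x\wedge b$ when $b$ commutes with $x$. In $\mathcal L(\mathbb R^m)$, $\varphi_x(b)$ is the image of $b$ under the orthogonal projection $P_x$ onto $x$: if $v\in x$ and $v=n+t$ with $n\in x^\perp$, $t\in b$, then $v=P_xt$; conversely $P_xt=t-(t-P_xt)\in b+x^\perp$. In general $x\wedge b\le\varphi_x(b)$, and \eqref{eq:om} applied to $x'\le x'\vee b$ reads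
\begin{equation}\label{eq:phi}
x'\vee\varphi_x(b)=x'\vee b .
\end{equation}

\begin{lemma}\label{lem:adjoint}
$\varphi_x(b)\le c$ if and only if $b\le x'\vee(x\wedge c)$. Consequently, if $b=\bigvee_i b_i$ exists, then $\bigvee_i\varphi_x(b_i)$ exists and equals $\varphi_x(b)$.
\end{lemma}

\begin{proof}
If $\varphi_x(b)\le c$, then $\varphi_x(b)\le x\wedge c$, and \eqref{eq:phi} gives $b\le x'\vee\varphi_x(b)\le x'\vee(x\wedge c)$. If $b\le x'\vee(x\wedge c)$, then $\varphi_x(b)\le x\wedge(x'\vee(x\wedge c))=x\wedge c\le c$ by \eqref{eq:om1}. Now let $b=\bigvee_ib_i$. For any $c$, the inequality $\varphi_x(b)\le c$ holds iff $b\le x'\vee(x\wedge c)$, iff $b_i\le x'\vee(x\wedge c)$ for all $i$, iff $\varphi_x(b_i)\le c$ for all $i$. So $\varphi_x(b)$ is the least upper bound of the $\varphi_x(b_i)$.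
\end{proof}

\begin{lemma}\label{lem:commute}
For $a,x$ in an OML the following are equivalent, so commuting is symmetric:
\begin{enumerate}
\item[(a)] $a=(a\wedge x)\vee(a\wedge x')$;
\item[(b)] $\varphi_x(a)=x\wedge a$;
\item[(c)] $x=(x\wedge a)\vee(x\wedge a')$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a)$\Rightarrow$(b). By (a), $x'\vee a=x'\vee(x\wedge a)$, so $\varphi_x(a)=x\wedge(x'\vee(x\wedge a))=x\wedge a$ by \eqref{eq:om1}.

(b)$\Rightarrow$(c). By (b), $(x\wedge a)'=(x\wedge(x'\vee a))'=x'\vee(x\wedge a')$, so $x\wedge(x\wedge a)'=x\wedge a'$ by \eqref{eq:om1}. Now \eqref{eq:om} gives $x=(x\wedge a)\vee(x\wedge(x\wedge a)')=(x\wedge a)\vee(x\wedge a')$.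

(c)$\Rightarrow$(a) is the implication (a)$\Rightarrow$(c) with $a$ and $x$ interchanged.
\end{proof}

\begin{proposition}\label{prop:distr}
If $c$ commutes with every $b_i$ and $b=\bigvee_ib_i$ exists, then $c$ commutes with $b$, and $\bigvee_i(c\wedge b_i)$ exists and equals $c\wedge b$.
\end{proposition}

\begin{proof}
By Lemmas~\ref{lem:adjoint} and \ref{lem:commute}, $\varphi_c(b)=\bigvee_i\varphi_c(b_i)=\bigvee_i(c\wedge b_i)\le c\wedge b\le\varphi_c(b)$. So equality holds throughout, and $\varphi_c(b)=c\wedge b$ is condition (b) of Lemma~\ref{lem:commute}.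
\end{proof}

\begin{lemma}\label{lem:key}
Let $M$ be an OML, let $x,y,u\in M$, and let $w_1\le w_2\le\cdots$ in $M$ satisfy
\begin{enumerate}
\item[(i)] for even $k$, $w_k$ commutes with $x$ and $x\wedge w_k\le u$;
\item[(ii)] for odd $k$, $w_k$ commutes with $y$ and $y\wedge w_k\le u$;
\item[(iii)] $w_1\le x\vee y$.
\end{enumerate}
If $a=\bigvee_kw_k$ exists in $M$, then $w_1\le u$.
\end{lemma}

\begin{proof}
Since the sequence is increasing, $a=\bigvee_{k\text{ even}}w_k=\bigvee_{k\text{ odd}}w_k$. Proposition~\ref{prop:distr} with $c=x$ and the even terms shows that $x$ commutes with $a$ and $x\wedge a=\bigvee_{k\text{ even}}(x\wedge w_k)\le u$. With $c=y$ and the odd terms it shows that $y$ commutes with $a$ and $y\wedge a\le u$. With $c=a$ and the family $\{x,y\}$ it gives $w_1\le a\wedge(x\vee y)=(a\wedge x)\vee(a\wedge y)\le u$.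
\end{proof}

An \emph{obstruction} in an OML $L$ is a system $x,y,u$, $w_1\le w_2\le\cdots$ of elements of $L$ satisfying (i)--(iii) and
\begin{enumerate}
\item[(iv)] $w_1\wedge u=0$ and $w_1\ne0$.
\end{enumerate}
Apart from $w_1\neq0$, every condition is an equation in finitely many elements, because $p\le q$ means $p\wedge q=p$. Hence an obstruction in $L$ is also an obstruction in every subalgebra that contains its elements.

\begin{corollary}\label{cor:obstruction}
Let $L$ contain an obstruction. If $f\colon L\to M$ is a homomorphism into an OML for which $\bigvee_kf(w_k)$ exists, then $f(w_1)=0$. So $L$ embeds into no $\sigma$-complete OML.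
\end{corollary}

\begin{proof}
The images under $f$ form an increasing sequence satisfying (i)--(iii). Lemma~\ref{lem:key} gives $f(w_1)\le f(u)$, whence $f(w_1)=f(w_1)\wedge f(u)=f(w_1\wedge u)=0$. An embedding has $f(w_1)\ne0$.
\end{proof}

\begin{remark}
With $f$ the identity map, the corollary says that $\bigvee_kw_k$ does not exist in $L$. Orthomodularity of the target cannot be dropped, since $L$ embeds into a complete ortholattice by Section~\ref{sec:intro}.
\end{remark}

To verify (i) and (ii) we split $x$ or $y$ into a part inside $w_k$ and a part orthogonal to it.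

\begin{lemma}\label{lem:split}
If $x=x_1\vee x_2$ with $x_1\le w$ and $x_2\le w'$, then $x\wedge w=x_1$ and $w$ commutes with $x$.
\end{lemma}

\begin{proof}
By \eqref{eq:om1}, $x_1\le x\wedge w\le w\wedge(x_1\vee w')=x_1$. Interchanging $w$ and $w'$ gives $x\wedge w'=x_2$. So $x=(x\wedge w)\vee(x\wedge w')$.
\end{proof}

\section{Perspective paths}\label{sec:paths}

We now build finite initial segments of an obstruction. For Theorem~\ref{thm:C} they are needed in MOLs without coordinates, so we isolate what is used of the lines $\langle\epsilon_i\rangle$ and $\langle\epsilon_i-\epsilon_{i+1}\rangle$.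

\begin{definition}
A \emph{perspective path of length $n$} in a MOL consists of nonzero pairwise orthogonal elements $e_1,\dots,e_n$ and elements $c_1,\dots,c_{n-1}$ with
\[
e_i\vee c_i=c_i\vee e_{i+1}=e_i\vee e_{i+1},\qquad e_i\wedge c_i=c_i\wedge e_{i+1}=0 .
\]
\end{definition}

In $\mathcal L(\mathbb R^n)$ the \emph{standard path} is $e_i=\langle\epsilon_i\rangle$, $c_i=\langle\epsilon_i-\epsilon_{i+1}\rangle$; the conditions hold because $e_i,c_i,e_{i+1}$ are three distinct lines in the plane $\langle\epsilon_i,\epsilon_{i+1}\rangle$. To a path of length $2N$ we attach the elements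
\begin{equation}\label{eq:data}
x=\bigvee_{i\text{ odd}}c_i,\quad y_0=\bigvee_{i\text{ even}}c_i,\quad y=y_0\vee e_{2N},\quad u=\bigvee_ic_i,\quad w_k=e_1\vee\dots\vee e_k
\end{equation}
for $k\le2N$, an empty join being $0$; see Figure~\ref{fig:path}. For the standard path in $\mathbb R^4$ these are the subspaces of Section~\ref{sec:R4}.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.4]
\foreach \i in {1,...,6} {\fill (\i,0) circle (1.5pt); \node[below=6pt] at (\i,0) {$e_{\i}$};}
\foreach \i in {1,3,5} {\draw[very thick] (\i,0) -- ++(1,0) node[midway,above] {$c_{\i}$};}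
\foreach \i in {2,4} {\draw[very thick,dashed] (\i,0) -- ++(1,0) node[midway,above] {$c_{\i}$};}
\draw[thick,dashed] (6,0) circle (4pt);
\draw[|-|] (0.8,-0.65) -- (2.5,-0.65) node[right] {$w_2$};
\draw[|-|] (0.8,-0.95) -- (3.5,-0.95) node[right] {$w_3$};
\end{tikzpicture}
\caption{A perspective path of length $6$, with the orthogonal elements $e_i$ as vertices and the elements $c_i\le e_i\vee e_{i+1}$ as edges. The element $x$ is the join of the solid edges, $y$ is the join of the dashed edges and the last vertex, and $u$ is the join of all edges. The element $w_k=e_1\vee\dots\vee e_k$ cuts only the edge $c_k$: $w_2$ cuts no solid edge and commutes with $x$, while $w_3$ cuts no dashed edge and commutes with $y$.}\label{fig:path}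
\end{figure}

\begin{lemma}\label{lem:path}
For a perspective path of length $2N$ in a MOL, the elements \eqref{eq:data} satisfy:
\begin{enumerate}
\item[(a)] for even $k\le2N$, $w_k$ commutes with $x$ and $x\wedge w_k\le u$;
\item[(b)] for odd $k<2N$, $w_k$ commutes with $y$ and $y\wedge w_k\le u$;
\item[(c)] $w_1\le x\vee y$;
\item[(d)] $w_1\wedge u=0$ and $w_1\ne0$.
\end{enumerate}
\end{lemma}

\begin{proof}
Since $c_i\le e_i\vee e_{i+1}$, we have $c_i\le w_k$ if $i<k$ and $c_i\le w_k'$ if $i>k$.

(a) Let $k$ be even, so that no odd $i$ equals $k$. Lemma~\ref{lem:split} applies to $x=x_1\vee x_2$, where $x_1$ is the join of the $c_i$ with $i$ odd, $i<k$, and $x_2$ is the join of those with $i$ odd, $i>k$. It gives $x\wedge w_k=x_1\le u$.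

(b) Let $k<2N$ be odd. Write $y=y_1\vee y_2$, where $y_1\le w_k$ is the join of the $c_i$ with $i$ even, $i<k$, and $y_2\le w_k'$ is the join of $e_{2N}$ and the $c_i$ with $i$ even, $i>k$. Lemma~\ref{lem:split} gives $y\wedge w_k=y_1\le u$.

(c) The element $x\vee y$ lies above $e_{2N}$ and every $c_i$. If $x\vee y\ge e_{i+1}$, then $x\vee y\ge c_i\vee e_{i+1}\ge e_i$. Descending from $e_{2N}$ we reach $e_1=w_1$.

(d) Put $u_j=c_j\vee\dots\vee c_{2N-1}$. We show $e_j\wedge u_j=0$ by downward induction on $j$; the case $j=1$ is the claim, and the case $j=2N-1$ is part of the definition of a path. Let $j<2N-1$, and put $p=e_j\vee e_{j+1}$ and $g=e_{j+1}\vee\dots\vee e_{2N}\ge u_{j+1}$. As $e_{j+1}\le g$ and $e_j\le g'$, Lemma~\ref{lem:split} gives $p\wedge g=e_{j+1}$. Hence $p\wedge u_{j+1}=p\wedge g\wedge u_{j+1}=e_{j+1}\wedge u_{j+1}=0$ by induction. Since $c_j\le p$, the modular law gives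
\[
p\wedge u_j=p\wedge(c_j\vee u_{j+1})=c_j\vee(p\wedge u_{j+1})=c_j .
\]
Therefore $e_j\wedge u_j=e_j\wedge p\wedge u_j=e_j\wedge c_j=0$.
\end{proof}

Modularity enters only in (d), where it replaces the coordinate sum that separates $\epsilon_1$ from $u$ in $\mathbb R^{2N}$.

\section{Reduced products and the counterexample}\label{sec:limit}

An infinite path in a single Hilbert space does not give an obstruction. In $\ell^2$, a vector orthogonal to all $\epsilon_i-\epsilon_{i+1}$ is a constant sequence, hence zero; so the closed span $u$ of these differences is the whole space and (iv) fails. We need a limit of the finite stages that keeps every equation valid for all large $N$, in particular $w_1\wedge u=0$. Reduced products do this.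

Let $\mathcal F$ be a filter on $\mathbb N=\{1,2,\dots\}$, that is, a family of subsets closed under supersets and finite intersections, and assume that $\emptyset\notin\mathcal F$ and that $\mathcal F$ contains all cofinite sets. The cofinite sets themselves form such a filter, and so does every nonprincipal ultrafilter. For OMLs $K_N$ ($N\in\mathbb N$) and $\alpha,\beta\in\prod_NK_N$, put $\alpha\equiv\beta$ if $\{N:\alpha(N)=\beta(N)\}\in\mathcal F$. The filter properties make $\equiv$ a congruence. The quotient $K_{\mathcal F}=\prod_NK_N/{\equiv}$ is the \emph{reduced product}, called an \emph{ultraproduct} if $\mathcal F$ is an ultrafilter. It lies in every variety that contains all $K_N$. Operations are computed coordinatewise, so an equation between finitely many classes holds in $K_{\mathcal F}$ as soon as it holds in $K_N$ for all but finitely many $N$.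

\begin{proposition}\label{prop:limit}
For each $N\ge1$ let $K_N$ be a MOL with a perspective path of length $2N$, let $x^N,y^N,u^N,w_k^N$ be the elements \eqref{eq:data}, and put $w_k^N=1$ for $k>2N$. Then the classes $x,y,u,w_k$ of the sequences $(x^N)_N$, $(y^N)_N$, $(u^N)_N$, $(w_k^N)_N$ form an obstruction in $K_{\mathcal F}$.
\end{proposition}

\begin{proof}
Fix $k$. For all $N$ with $2N>k$, Lemma~\ref{lem:path} gives in $K_N$ the condition (i) or (ii) for this $k$, so it holds in $K_{\mathcal F}$. The relations $w_k\le w_{k+1}$, $w_1\le x\vee y$ and $w_1\wedge u=0$ hold in every $K_N$. Finally $\{N:w_1^N=0\}=\emptyset\notin\mathcal F$, so $w_1\ne0$.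
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
Let $K_N=\mathcal L(\mathbb R^{2N})$ with the standard path, let $\mathcal F$ be the cofinite filter, and take the obstruction of Proposition~\ref{prop:limit}. To generate it from three elements we need a starting point $w_1$ and a way to pass from $w_k$ to $w_{k+1}$. The starting point comes from a third generator $z$, the class of $z^N=y_0^N\vee e_1^N$. Let $L$ be the subalgebra of $K_{\mathcal F}$ generated by $x,y,z$. It lies in the variety generated by the $\mathcal L(\mathbb R^m)$, so it is a MOL. By Corollary~\ref{cor:obstruction} it suffices to show that $u$ and all $w_k$ lie in $L$.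

We compute in $\mathbb R^{2N}$, omit the superscript $N$, and write $\delta_i=\epsilon_i-\epsilon_{i+1}$. The space $y_0=\langle\delta_2,\delta_4,\dots,\delta_{2N-2}\rangle$ involves only the coordinates $2,\dots,2N-1$. A vector of $z=y_0\oplus\langle\epsilon_1\rangle$ that lies in $y=y_0\oplus\langle\epsilon_{2N}\rangle$ has first coordinate $0$, so $y\wedge z=y_0$. Since $\epsilon_1\perp y_0$, we have $z\wedge y_0'=\langle\epsilon_1\rangle$. Thus
\[
u=x\vee(y\wedge z),\qquad w_1=z\wedge(y\wedge z)' .
\]

The step from $w_k$ to $w_{k+1}$ uses the generator that contains the edge $c_k$. The vectors $\delta_i$ with $i$ odd form an orthogonal basis of $x$, with $|\delta_i|^2=2$, so $P_x\epsilon_i=\frac12\delta_i$ and $P_x\epsilon_{i+1}=-\frac12\delta_i$ for odd $i$. For odd $k<2N$, the space $\varphi_x(w_k)=P_x(w_k)$ is therefore spanned by the $\delta_i$ with $i$ odd, $i\le k$. These lie in $w_k$ for $i<k$, and $\delta_k=\epsilon_k-\epsilon_{k+1}$ adds the direction $\epsilon_{k+1}$. The vectors $\delta_i$ with $i$ even, $i\le2N-2$, together with $\epsilon_{2N}$ form an orthogonal basis of $y$, so $P_y\epsilon_1=0$, and $P_y\epsilon_i=\frac12\delta_i$,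 $P_y\epsilon_{i+1}=-\frac12\delta_i$ for these $i$. For even $k\le2N-2$, the space $\varphi_y(w_k)$ is spanned by the $\delta_i$ with $i$ even, $i\le k$. Hence
\[
w_{k+1}=w_k\vee\varphi_x(w_k)\quad(k\text{ odd}),\qquad w_{k+1}=w_k\vee\varphi_y(w_k)\quad(k\text{ even})
\]
whenever $k<2N$. For fixed $k$ all these equations hold for large $N$, hence in $K_{\mathcal F}$. So $u,w_1\in L$, and $w_k\in L$ for all $k$ by induction.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
The restriction of an embedding to a subalgebra is an embedding. A product of embeddings is an embedding, and a product of complete OMLs is complete, joins being computed coordinatewise. So $\mathcal E$ is closed under subalgebras and products. Let $K_N=\mathcal L(\mathbb R^{2N})$. Each $K_N$ and the product $\prod_NK_N$ are complete, hence in $\mathcal E$. For a nonprincipal ultrafilter $\mathcal F$, the ultraproduct $K_{\mathcal F}$ is a homomorphic image of $\prod_NK_N$, and $K_{\mathcal F}\notin\mathcal E$ by Proposition~\ref{prop:limit} and Corollary~\ref{cor:obstruction}. Finally, a first-order sentence true in all factors is true in their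 ultraproduct, so a first-order axiomatizable class is closed under ultraproducts.
\end{proof}

\section{Perspective parts in subdirectly irreducible modular ortholattices}\label{sec:si}

For Theorem~\ref{thm:C} we must find long perspective paths in subdirectly irreducible MOLs of large height. Height alone is not enough: in a Boolean algebra complements in an interval are unique, so a path of length $2$ would have $e_1=e_2$, which is impossible for nonzero orthogonal elements. What subdirect irreducibility provides is the following.

\begin{proposition}\label{prop:si}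
In a subdirectly irreducible MOL, for any nonzero $a,b$ there are nonzero $a_1\le a$ and $b_1\le b$ with $a_1\sim b_1$.
\end{proposition}

The hypothesis concerns congruences and the conclusion concerns perspectivity, so we must turn a failure of the conclusion into a congruence. The model is a product $K_1\times K_2$ with $a=(1,0)$. A nonzero part $(a_1,0)$ of $a$ is never perspective to an element $(0,b_2)$, and the elements $(0,b_2)$ form the class of $0$ for the projection onto $K_1$. We show that in any MOL the elements $b$ sharing no nonzero perspective parts with $a$ form the class of $0$ of a congruence.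

Fix a MOL $K$. For $d\le a$, a \emph{complement of $d$ in $[0,a]$} is an element $p$ with $p\wedge d=0$ and $p\vee d=a$; by \eqref{eq:om}, $a\wedge d'$ is one.

\begin{lemma}\label{lem:persp}
\begin{enumerate}
\item[(a)] If $a\vee d=b\vee d$ and $a\wedge d=b\wedge d=0$, then $a\sim b$.
\item[(b)] If $a\sim b$ and $0\ne a_1\le a$, then there is $b_1$ with $0\ne b_1\le b$ and $a_1\sim b_1$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Let $t=a\vee d$. Then $d\vee t'$ is a complement of $a$: we have $a\vee d\vee t'=1$, and $a\wedge(d\vee t')=a\wedge t\wedge(d\vee t')=a\wedge d=0$ by \eqref{eq:om1}. The same computation applies to $b$.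

(b) Let $d$ be a common complement of $a$ and $b$, and put $b_1=(a_1\vee d)\wedge b$. By modularity $d\vee b_1=(d\vee b)\wedge(a_1\vee d)=a_1\vee d$. Also $a_1\wedge d=b_1\wedge d=0$, so $a_1\sim b_1$ by (a). If $b_1=0$, then $a_1\le d$ and $a_1=a_1\wedge d=0$.
\end{proof}

The condition ``no nonzero perspective parts'' is not visibly preserved under joins in $b$. We therefore restate it as a family of equations. Write
\[
a\mathrel{\nabla}b\quad\text{if}\quad(s\vee a)\wedge(s\vee b)=s\ \text{ for all }s\in K .
\]
This relation is symmetric, and it persists when $a$ and $b$ are replaced by smaller elements.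

\begin{lemma}\label{lem:nabla}
$a\mathrel{\nabla}b$ if and only if there are no nonzero $a_1\le a$, $b_1\le b$ with $a_1\sim b_1$.
\end{lemma}

\begin{proof}
Let $a_1,b_1$ be such elements, with common complement $d$. Then $(d\vee a)\wedge(d\vee b)=1$, and $d\ne1$ because $a_1\wedge d=0\ne a_1$. So $a\mathrel{\nabla}b$ fails.

Conversely, suppose $t=(s\vee a)\wedge(s\vee b)>s$. Put $a_2=a\wedge t$ and $b_2=b\wedge t$. By modularity $s\vee a_2=(s\vee a)\wedge t=t$ and $s\vee b_2=(s\vee b)\wedge t=t$. Let $a_1$ be a complement of $a_2\wedge s$ in $[0,a_2]$. Then $a_1\vee s=a_1\vee(a_2\wedge s)\vee s=a_2\vee s=t$ and $a_1\wedge s=a_1\wedge a_2\wedge s=0$. A complement $b_1$ of $b_2\wedge s$ in $[0,b_2]$ satisfies the same two equations. So $a_1\sim b_1$ by Lemma~\ref{lem:persp}(a), and both are nonzero since $t>s$.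
\end{proof}

\begin{lemma}\label{lem:ideal}
The set $R(a)=\{b:a\mathrel{\nabla}b\}$ is an ideal of the lattice $K$, and if $b\in R(a)$ and $b\sim c$, then $c\in R(a)$.
\end{lemma}

\begin{proof}
$R(a)$ is a down-set containing $0$. Let $b_1,b_2\in R(a)$ and $s\in K$, and put $v=s\vee b_2$. Using $a\mathrel{\nabla}b_1$ at $v$ and then $a\mathrel{\nabla}b_2$ at $s$,
\[
(s\vee a)\wedge(s\vee b_1\vee b_2)=(s\vee a)\wedge(v\vee a)\wedge(v\vee b_1)=(s\vee a)\wedge(s\vee b_2)=s .
\]
So $b_1\vee b_2\in R(a)$.

Now let $b\in R(a)$ and $b\sim c$, and suppose $c\notin R(a)$. Lemma~\ref{lem:nabla} gives nonzero $a_1\le a$, $c_1\le c$ with $a_1\sim c_1$, and Lemma~\ref{lem:persp}(b) gives $0\ne b_1\le b$ with $c_1\sim b_1$. We have $a_1\mathrel{\nabla}b_1$. Transitivity of $\sim$ would finish the proof, but we do not have it, so we test $a_1\mathrel{\nabla}b_1$ on suitable elements $s$. Let $h$ be a common complement of $a_1,c_1$ and $k$ a common complement of $c_1,b_1$. The axes $a_1=\langle\epsilon_1\rangle$, $c_1=\langle\epsilon_2\rangle$, $b_1=\langle\epsilon_3\rangle$ of $\mathbb R^3$ show which $s$ to try: for $h=\langle\epsilon_1-\epsilon_2,\epsilon_3\rangle$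 and $k=\langle\epsilon_2-\epsilon_3,\epsilon_1\rangle$ we get $h\wedge k=\langle\epsilon_1-\epsilon_2+\epsilon_3\rangle$, and $c_1\vee(h\wedge k)=\langle\epsilon_2,\epsilon_1+\epsilon_3\rangle$ is a common complement of $a_1$ and $b_1$.

In general, $s=h$ gives $h=(h\vee a_1)\wedge(h\vee b_1)=h\vee b_1$, so $b_1\le h$; and $s=k$ gives $k=(k\vee a_1)\wedge(k\vee b_1)=k\vee a_1$, so $a_1\le k$. Put $s_0=h\wedge k$. By modularity,
\[
a_1\vee s_0=(a_1\vee h)\wedge k=k,\qquad b_1\vee s_0=(b_1\vee k)\wedge h=h .
\]
For $s=c_1\vee s_0$ we obtain $s\vee a_1=c_1\vee k=1$ and $s\vee b_1=c_1\vee h=1$, so $a_1\mathrel{\nabla}b_1$ forces $s=1$. By modularity again, $h=h\wedge(s_0\vee c_1)=s_0\vee(h\wedge c_1)=s_0\le k$. Thus $b_1\le h\le k$ and $b_1=b_1\wedge k=0$, a contradiction.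
\end{proof}

An ideal $I$ yields an equivalence relation compatible with joins. Compatibility with orthocomplementation requires closure of $I$ under the maps $\varphi_x$, and this is where closure under $\sim$ is used.

\begin{lemma}\label{lem:kernel}
Let $I$ be an ideal of $K$ closed under $\sim$. Then $I$ is the class of $0$ of a congruence of $K$.
\end{lemma}

\begin{proof}
First, $i\in I$ implies $\varphi_x(i)\in I$ for every $x$. Let $i_1$ be a complement of $i\wedge x'$ in $[0,i]$; then $i_1\in I$, $i_1\vee x'=i_1\vee(i\wedge x')\vee x'=i\vee x'$, and $i_1\wedge x'=i_1\wedge i\wedge x'=0$. Also $\varphi_x(i)\vee x'=i\vee x'$ by \eqref{eq:phi}, and $\varphi_x(i)\wedge x'=0$. So $\varphi_x(i)\sim i_1$ by Lemma~\ref{lem:persp}(a).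

Let $p\mathrel{\theta}q$ mean that $p\vee i=q\vee i$ for some $i\in I$. This relation is reflexive and symmetric. It is transitive, since $p\vee i=q\vee i$ and $q\vee j=r\vee j$ give $p\vee(i\vee j)=r\vee(i\vee j)$. It is compatible with $\vee$, and $p\mathrel{\theta}0$ iff $p\le i$ for some $i\in I$, iff $p\in I$. Suppose $p\vee i=q\vee i$, so that $p'\wedge i'=q'\wedge i'$. By \eqref{eq:om},
\[
p'=(p'\wedge i')\vee\bigl(p'\wedge(p\vee i)\bigr)=(p'\wedge i')\vee\varphi_{p'}(i),
\]
and in the same way $q'=(q'\wedge i')\vee\varphi_{q'}(i)$. With $j=\varphi_{p'}(i)\vee\varphi_{q'}(i)\in I$ we get $p'\vee j=(p'\wedge i')\vee j=(q'\wedge i')\vee j=q'\vee j$. So $\theta$ is compatible with $'$, and with $\wedge$ by De Morgan.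
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:si}]
Let $\mu$ be the monolith and $J$ its class of $0$. We claim $J\ne\{0\}$. Take $p\ne q$ with $p\mathrel{\mu}q$. Then $p\vee q$ and $p\wedge q$ are both related to $p$, so $r=(p\vee q)\wedge(p\wedge q)'$ is related to $(p\wedge q)\wedge(p\wedge q)'=0$; and $r\neq0$, since $p\vee q=(p\wedge q)\vee r$ by \eqref{eq:om}. Fix $j\in J$, $j\neq0$.

If $R(g)\ne\{0\}$ for some $g$, then by Lemmas~\ref{lem:ideal} and \ref{lem:kernel} $R(g)$ is the class of $0$ of a congruence other than equality; this congruence contains $\mu$, so $j\in R(g)$. Now suppose $a\mathrel{\nabla}b$ with $a,b\ne0$. Then $b\in R(a)$, so $j\in R(a)$. By symmetry $a\in R(j)$, so $j\in R(j)$. Testing $j\mathrel{\nabla}j$ at $s=0$ gives $j=0$, a contradiction. So $a\mathrel{\nabla}b$ fails, and Lemma~\ref{lem:nabla} applies.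
\end{proof}

\section{The dichotomy for varieties}\label{sec:C}

\begin{lemma}\label{lem:build}
A subdirectly irreducible MOL with a chain $b_0<b_1<\dots<b_n$, $n\ge1$, contains a perspective path of length $n$.
\end{lemma}

\begin{proof}
Put $f_i=b_i\wedge b_{i-1}'$ for $1\le i\le n$. These elements are nonzero, since $b_i=b_{i-1}\vee f_i$ by \eqref{eq:om}, and pairwise orthogonal, since $f_i\le b_{j-1}$ and $f_j\le b_{j-1}'$ for $i<j$. We show by induction on $r\le n$ that there are nonzero $g_i\le f_i$ ($1\le i\le r$) with $g_i\sim g_{i+1}$ for $i<r$. For $r=1$ take $g_1=f_1$. Given $g_1,\dots,g_r$ with $r<n$, Proposition~\ref{prop:si} provides nonzero $g_r^*\le g_r$ and $g_{r+1}^*\le f_{r+1}$ with $g_r^*\sim g_{r+1}^*$. Shrinking $g_r$ may destroy its perspectivity with $g_{r-1}$, so we shrink the earlier elements too: Lemma~\ref{lem:persp}(b), applied for $i=r-1,\dots,1$ to $g_{i+1}\sim g_i$ and $g_{i+1}^*\le g_{i+1}$, gives nonzero $g_i^*\le g_i$ with $g_i^*\sim g_{i+1}^*$. The elements $g_1^*,\dots,g_{r+1}^*$ complete the step.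

For $r=n$ we obtain nonzero pairwise orthogonal $e_1,\dots,e_n$ with $e_i\sim e_{i+1}$. Let $d_i$ be a common complement of $e_i$ and $e_{i+1}$, and put $c_i=d_i\wedge(e_i\vee e_{i+1})$. For $e\in\{e_i,e_{i+1}\}$ we have $e\wedge c_i\le e\wedge d_i=0$, and by modularity $e\vee c_i=(e\vee d_i)\wedge(e_i\vee e_{i+1})=e_i\vee e_{i+1}$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:C}]
The implications (1)$\Rightarrow$(2)$\Rightarrow$(3) are immediate.

(4)$\Rightarrow$(1). By Birkhoff's theorem, $K\in\mathcal V$ embeds into a product of subdirectly irreducible homomorphic images of $K$, which belong to $\mathcal V$. By (4) the factors have no infinite chain, so they are complete. Their product is complete and lies in $\mathcal V$.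

(3)$\Rightarrow$(4). Suppose (4) fails. For each $N\ge1$ there is a subdirectly irreducible $K_N\in\mathcal V$ that is not of height $\le2N-1$, so it has a chain $b_0<\dots<b_{2N}$ and, by Lemma~\ref{lem:build}, a perspective path of length $2N$. The reduced product $K_{\mathcal F}$ over the cofinite filter lies in $\mathcal V$ and contains an obstruction by Proposition~\ref{prop:limit}. By Corollary~\ref{cor:obstruction} it embeds into no $\sigma$-complete OML, so (3) fails.
\end{proof}

\begin{remark}
The proof of (4)$\Rightarrow$(1) uses neither modularity nor a uniform bound: it works for any variety of OMLs whose subdirectly irreducible members all have finite height. For a variety of MOLs, finite height of all subdirectly irreducible members thus implies (1), and hence a common bound on the heights. The proof of (3)$\Rightarrow$(4) uses modularity in Lemmas~\ref{lem:path}(d), \ref{lem:persp}(b), \ref{lem:nabla}, \ref{lem:ideal} and \ref{lem:build}, and we make no claim of a converse for arbitrary varieties of OMLs.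
\end{remark}

\begin{thebibliography}{9}

\bibitem{kalmbach}
Kalmbach, \emph{Orthomodular Lattices}, 1983.

\bibitem{thesis}
\emph{Ph.D. Thesis Before Final Corrections},
\texttt{https://math.nmsu.edu/\allowbreak people/\allowbreak personal-pages/\allowbreak files/\allowbreak 1991-PhD-Thesis.pdf}

\end{thebibliography}
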